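\title{Weighted trees embed into the plane with distortion $O(\sqrt n)$}

\begin{abstract}
We prove that every tree on $n$ vertices with positive edge weights embeds into the Euclidean plane with distortion at most $C\sqrt n$, where $C$ is an absolute constant. Stars show that this is optimal up to the constant. The first coordinate of the embedding is the depth in a randomly reweighted copy of the tree. The second solves a system of difference constraints, whose solvability is reduced by a cutting argument to an inequality for left-to-right chains of vertices, and this inequality is proved by a first-moment computation. The same order of distortion holds for $n$-point subsets of $\mathbb R$-trees and for every two-dimensional normed target.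
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(M,d)$ be a finite metric space and $X$ a normed space. The \emph{distortion} of an injective map $f\colon M\to X$ is
\[
\Big(\max_{u\neq v}\frac{\|f(u)-f(v)\|}{d(u,v)}\Big)\cdot\Big(\max_{u\neq v}\frac{d(u,v)}{\|f(u)-f(v)\|}\Big).
\]
The first factor is the largest expansion of a distance and the second is the largest contraction. The product does not change when $f$ is multiplied by a scalar, so $f$ has distortion at most $\Delta$ exactly when some multiple $\tilde f$ of $f$ satisfies $d(u,v)\le\|\tilde f(u)-\tilde f(v)\|\le\Delta\,d(u,v)$ for all $u,v$. In particular the distortion is at least $1$, and it does not increase when $f$ is restricted to a subset. The distortion of $M$ into $X$ is the infimum over all injective $f$.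

An \emph{$n$-point tree metric} is the shortest-path distance on the vertex set of a tree with $n$ vertices and positive edge weights; it is \emph{unweighted} if all weights equal $1$. How large can the distortion of an $n$-point tree metric into the Euclidean plane be?

A path embeds into a line with distortion $1$. At the other extreme is the star with $n-1$ edges of weight $1$, where $n\ge3$. Let $X$ be any two-dimensional normed space, and let $f$ be an embedding of the star into $X$ with distortion $\Delta$, scaled so that $d\le\|f(\cdot)-f(\cdot)\|\le\Delta d$. The images of the leaves lie within distance $\Delta$ of the image of the center and are at distance at least $2$ from each other. Hence the open unit balls around them are disjoint and lie in one ball of radius $\Delta+1$. Area in $X$ (Lebesgue measure in any linear coordinates) is translation invariant, and a ball of radius $t$ has $t^2$ times the area of a unit ball. Therefore $n-1\le(\Delta+1)^2$, that is,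
\begin{equation}\label{eq:star}
\Delta\ge\sqrt{n-1}-1 .
\end{equation}
A grid shows that the order $\sqrt n$ is attained for this star. With $k=\lceil\sqrt{n-1}\,\rceil$, send the center to the origin and the leaves to distinct points $(1+i/k,\,j/k)$, $0\le i,j<k$. No distance is expanded by more than $\sqrt5$ or contracted by more than $2k$.

The packing argument only counts points, and $n$ points at mutual distance at least $1$ fit into a disk of radius of order $\sqrt n$. So one would guess that $\sqrt n$ is the right order for all trees. The upper bound $O(\sqrt n)$ is known for unweighted trees, for unweighted outerplanar graphs, and for weighted stars and, more generally, ultrametrics, while for weighted trees only the trivial upper bound $n$ was known. The question whether $O(\sqrt n)$ holds for weighted trees is posed in \cite{dagstuhl}. The answer is yes.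

\begin{theorem}\label{thm:main}
Let $K=24000$ and $C=12K(K+1)$. Every tree on $n$ vertices with positive edge weights embeds into the Euclidean plane with distortion at most $C\sqrt n$.
\end{theorem}

The result extends to subsets of trees and to other norms. An \emph{$\mathbb R$-tree} is a metric space in which any two points are joined by exactly one arc (the image of an injective continuous path), and this arc is isometric to a real interval.

\begin{theorem}\label{thm:normed}
Let $X$ be a two-dimensional normed space. Every $n$-point subset of an $\mathbb R$-tree ($n\ge2$) embeds into $X$ with distortion at most $2C\sqrt n$. For $n\ge3$ the star with $n-1$ unit edges needs distortion at least $\sqrt{n-1}-1$ in $X$. Hence the worst-case distortion of $n$-point tree metrics in $X$ is $\Theta(\sqrt n)$, with absolute constants.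
\end{theorem}

Section~\ref{sec:system} sets up the two coordinates of the embedding and carries out the whole method for the star. Section~\ref{sec:cut} is deterministic: it reduces the existence of the second coordinate to an inequality (H) for chains of vertices. Section~\ref{sec:random} constructs the random edge lengths, Section~\ref{sec:moment} proves (H) for them, and Section~\ref{sec:final} deduces both theorems. For $n=1$ there is nothing to prove, so in Sections~\ref{sec:system}--\ref{sec:moment} we take $n\ge2$ and fix
\[
K=24000,\qquad \kappa=612,\qquad \varepsilon=n^{-1/2},\qquad \tau=\varepsilon/K .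
\]

\section{Depth and a system of difference constraints}\label{sec:system}

In this section and the next, $T$ is a tree on $n$ vertices with a root $r$, an arbitrary linear order on the children of each vertex, and arbitrary positive edge lengths. We write $\rho$ for the tree metric given by these lengths. Later $\rho$ will be a perturbation of the given metric $d$ with $d\le\rho\le6d$.

\subsection{The left-to-right order}

``Ancestor'' and ``descendant'' include the vertex itself unless called strict. Let $\operatorname{sub}(v)$ be the set of descendants of $v$, let $\operatorname{par}(v)$ be the parent of $v\ne r$, and let $\operatorname{lca}(u,v)$ be the lowest common ancestor of $u$ and $v$. The \emph{preorder} $<$ lists a vertex first and then, one after the other and in the given order of the children, the subtrees of its children. Thus each $\operatorname{sub}(v)$ is an interval of $<$ that starts with $v$. We say that $u$ is \emph{to the left of} $v$, and write $u\prec v$, if $u<v$ and $u$ is not an ancestor of $v$. Two vertices that are not in ancestor relation are comparable under $\prec$.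

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] The relation $\prec$ is transitive.
\item[(b)] $u\prec v$ holds if and only if $u$ and $v$ are descendants of two different children $b^-$ and $b$ of $\operatorname{lca}(u,v)$, respectively, and $b^-$ precedes $b$. In this case $b$ is not a first child, and $u<b\le v$.
\item[(c)] If $u\notin\operatorname{sub}(a)$ and $u\prec v$ for some $v\in\operatorname{sub}(a)$, then $u\prec w$ for all $w\in\operatorname{sub}(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $u\prec v\prec w$. Then $u<v<w$. If $u$ were an ancestor of $w$, the interval $\operatorname{sub}(u)$ would contain $u$ and $w$, hence $v$, contrary to $u\prec v$.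

(b) Let $u\prec v$ and $a=\operatorname{lca}(u,v)$. Then $u\ne a$ because $u$ is not an ancestor of $v$, and $v\ne a$ because $u<v$. So $u$ and $v$ lie below children $b^-$ and $b$ of $a$, which are different by the choice of $a$. The intervals $\operatorname{sub}(b^-)$ and $\operatorname{sub}(b)$ are disjoint, and $u<v$ forces the first to precede the second; this gives $u<b\le v$. Conversely, if $b^-$ precedes $b$, then $u<v$, and $u$ is not an ancestor of $v$ because $\operatorname{sub}(u)\subseteq\operatorname{sub}(b^-)$ does not contain $v$.

(c) The vertex $u$ lies outside the interval $\operatorname{sub}(a)$ and precedes one of its elements, so it precedes all of them. If $u$ were an ancestor of some $w\in\operatorname{sub}(a)$, then $u$ and $a$ would both be ancestors of $w$, and $u\notin\operatorname{sub}(a)$ would make $u$ an ancestor of $a$, hence of $v$.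
\end{proof}

For $u\prec v$ we call the vertex $b$ in Lemma~\ref{lem:order}(b) the \emph{entry vertex} of the pair $(u,v)$.

\subsection{The two coordinates}

The first coordinate is the depth $x(v)=\rho(r,v)$. We use three elementary facts:
\begin{align}
&x(v)-x(a)=\rho(a,v) &&\text{if $a$ is an ancestor of $v$},\label{eq:depth}\\
&|x(u)-x(v)|\le\rho(u,v) &&\text{for all $u,v$},\label{eq:lip}\\
&\rho(p,w)=\rho(p,a)+\rho(a,w) &&\text{if $p\notin\operatorname{sub}(a)$ and $w\in\operatorname{sub}(a)$}.\label{eq:gate}
\end{align}
By \eqref{eq:depth} the coordinate $x$ reproduces the distance of two vertices in ancestor relation exactly. The second coordinate $y$ has to be Lipschitz and has to separate the remaining pairs whenever $x$ nearly identifies them. A requirement that $|y(u)-y(v)|$ be large becomes linear once a sign is chosen, and the order $\prec$ provides a consistent choice: $y$ should increase from left to right. Put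
\[
G(u,v)=\varepsilon\rho(u,v)-K|x(u)-x(v)|
\]
and consider the system
\begin{equation}\label{eq:system}
y(q)-y(p)\ge-K\rho(p,q)\ \text{ for adjacent }p,q,\qquad y(v)-y(u)\ge G(u,v)\ \text{ for }u\prec v .
\end{equation}
The second constraint forces a separation only when $|x(u)-x(v)|<\tau\rho(u,v)$. We impose it for all pairs $u\prec v$ nevertheless, because this will allow us to replace a long detour from $u$ to $v$ by a single step.

Systems of this form are governed by walks. A \emph{walk} is a sequence of vertices in which each step is either an \emph{arc} $u\to v$ with $u\prec v$, which contributes $G(u,v)$, or an \emph{edge move} from $p$ to an adjacent vertex $q$, in either direction, which contributes $-K\rho(p,q)$. The \emph{net} of a walk is the sum of the contributions; a walk with no steps has net $0$. Adding the constraints \eqref{eq:system} along a closed walk shows that a closed walk of positive net makes the system unsolvable. This is the only obstruction.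

\begin{lemma}\label{lem:embed}
Suppose that no closed walk has positive net. Then \eqref{eq:system} has a solution $y$, and $f=(x,y)$ satisfies
\[
\frac{\rho(u,v)}{2K\sqrt n}\le\|f(u)-f(v)\|\le(K+1)\rho(u,v)\qquad\text{for all }u,v .
\]
\end{lemma}

\begin{proof}
Let $y(v)$ be the supremum of the nets of all walks that end at $v$. If a walk visits a vertex twice, the part between the two visits is a closed walk, and deleting it does not decrease the net or change the last vertex. So the supremum is a maximum over the finitely many walks without repeated vertices. Appending one step to an optimal walk gives \eqref{eq:system}.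

Summing the first constraint along tree paths in both directions gives $|y(u)-y(v)|\le K\rho(u,v)$, and together with \eqref{eq:lip} this is the upper bound. If $u,v$ are in ancestor relation, the lower bound follows from \eqref{eq:depth}. Otherwise we may assume $u\prec v$. Then either $|x(u)-x(v)|\ge\varepsilon\rho(u,v)/(2K)$, or $y(v)-y(u)\ge G(u,v)>\varepsilon\rho(u,v)/2$.
\end{proof}

Call a closed walk \emph{critical} if it has positive net and the fewest steps among all closed walks of positive net. A critical walk visits no vertex twice, since otherwise it splits into two shorter closed walks, one of which has positive net. It contains an arc, since edge moves contribute negatively, and it contains an edge move, since arcs increase in the preorder.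

\subsection{The method for the star}\label{sec:star}

Let $T$ be the star with center $r$, leaves $v_1\prec\dots\prec v_{n-1}$ and unit weights $d$.

First try $\rho=d$. The closed walk $v_1\to v_2\to\dots\to v_{n-1}$, followed by the two edge moves through $r$ back to $v_1$, has net $2\varepsilon(n-2)-2K$, which is positive for large $n$. The system is not to blame: all leaves lie on the line $x=1$, a $K$-Lipschitz function $y$ confines them to a segment of length $2K$, and so two of them are within $2K/(n-2)$ of each other. The first coordinate must help to spread the leaves, as it does in the grid of Section~\ref{sec:intro}.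

So let $\rho(r,v_i)=1+U_i$ with $U_1,\dots,U_{n-1}$ independent and uniform on $[0,1]$; then $d\le\rho\le2d$. A critical walk passes through $r$ exactly once, so it consists of arcs $v_{i_0}\to\dots\to v_{i_k}$ with $i_0<\dots<i_k$ and the return through $r$. With $D=\sum_l|U_{i_l}-U_{i_{l-1}}|$ its net is at most $4\varepsilon k-KD-2K$. Dividing by $4\varepsilon$, a critical walk has
\begin{equation}\label{eq:starbad}
k-\frac{D}{4\tau}>\frac K2\sqrt n .
\end{equation}
To exclude this for all index sequences at once, exponentiate and sum:
\[
Z=\sum_{k\ge0}\ \sum_{i_0<\dots<i_k}\ \prod_{l=1}^k e\cdot\exp\Big(-\frac{|U_{i_l}-U_{i_{l-1}}|}{4\tau}\Big).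
\]
If \eqref{eq:starbad} holds for one sequence, its term alone gives $Z>e^{K\sqrt n/2}$. On the other hand, given $U_{i_0},\dots,U_{i_{l-1}}$, the variable $U_{i_l}$ is still uniform, so the $l$-th factor has conditional expectation at most $e\int_{\mathbb R}e^{-|t|/(4\tau)}\,dt=8e\tau$. Therefore
\[
\mathbb EZ\le n\sum_{k\ge0}\binom nk(8e\tau)^k\le n\,e^{8e\tau n}=n\,e^{8e\sqrt n/K}.
\]
Markov's inequality $\Pr(Z>t)\le\mathbb EZ/t$ and the bound $\ln n=2\ln\sqrt n\le2\sqrt n$ show that a critical walk exists with probability at most $\exp\big((2+8e/K-K/2)\sqrt n\big)<1$. So for some values of the $U_i$ Lemma~\ref{lem:embed} applies, and the star embeds with distortion $O(\sqrt n)$.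

The order $\sqrt n$ comes from a balance. A walk must collect about $K/\varepsilon$ nearly colliding arcs to pay for its return, and with $n$ vertices and collision probability of order $\tau=\varepsilon/K$ it finds about $\varepsilon n/K$ of them. The choice $\varepsilon=n^{-1/2}$ makes the first number exceed the second.

Three things change for a general weighted tree. A critical walk may return to the left many times, through different vertices (Section~\ref{sec:cut}). The depths of different vertices share edges, and yet every arc needs a random variable of its own, while no edge may be stretched by more than a constant factor (Section~\ref{sec:random}). Finally, arcs have very different lengths, so they cannot simply be counted (Section~\ref{sec:moment}).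

\section{From closed walks to chains}\label{sec:cut}

A \emph{right chain} is a sequence $u_0\prec u_1\prec\dots\prec u_k$ with $k\ge0$, that is, a walk made of arcs only. Its \emph{length} and its \emph{variation} are
\[
L=\sum_{i=1}^k\rho(u_{i-1},u_i),\qquad D=\sum_{i=1}^k|x(u_i)-x(u_{i-1})| ,
\]
and its net is $\varepsilon L-KD$.

\medskip\noindent
\textbf{Property (H).} \emph{For every vertex $a$, every right chain $u_0\prec\dots\prec u_k$ in $\operatorname{sub}(a)\setminus\{a\}$ and every $R\ge\max_i\rho(a,u_i)$,}
\[
\varepsilon L\le\kappa R+\tfrac K4D .
\]

In other words, a right chain that stays within depth $R$ below $a$ has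
\begin{equation}\label{eq:chainnet}
\text{net}\le\kappa R-\tfrac{3K}4D .
\end{equation}
The gain is proportional to the depth of the region in which the chain moves, with a constant $\kappa$ much smaller than $K$, and three quarters of the cost $KD$ remain available. A closed walk that reaches depth $R$ below $a$ and comes back up to $a$ pays for this change of depth at a rate of at least $3K/4$, whether it uses arcs or edges, and this outweighs the gain.

\begin{proposition}\label{prop:cut}
If (H) holds, then no closed walk has positive net.
\end{proposition}

The proof uses only $\varepsilon\le1$, $K\ge4$ and $\frac{5K}4>2\kappa+1$. It also uses a symmetry. Let $T^*$ be $T$ with the order of the children of every vertex reversed. By Lemma~\ref{lem:order}(b), $u\prec^*v$ if and only if $v\prec u$, while $\rho$, $x$ and the symmetric function $G$ are unchanged. Reading a walk of $T$ backwards gives a walk of $T^*$ with the same number of steps and the same net, and a right chain of $T$ becomes a right chain of $T^*$ with the same vertices, length and variation. So (H) holds for $T$ if and only if it holds for $T^*$, and the reversal of a critical walk of $T$ is a critical walk of $T^*$.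

\begin{proof}
Suppose that (H) holds and that $W$ is a critical walk. We reach a contradiction either by bounding the net of $W$ or by replacing several consecutive steps of $W$ by one arc without decreasing the net.

\medskip\noindent\emph{Step 1: edge moves serve only to go left.}
Consider a maximal run of consecutive edge moves of $W$, from $u$ to $v$. It is preceded by an arc $p\to u$ and followed by an arc. As $W$ repeats no vertex, $u\ne v$ and the run is the tree path from $u$ to $v$; it contributes $-K\rho(u,v)$.

Suppose that $v$ is a descendant of $u$. Since $p<u$, we have $p\notin\operatorname{sub}(u)$, so $p\prec v$ by Lemma~\ref{lem:order}(c). By \eqref{eq:gate}, $\rho(p,v)\ge\rho(p,u)$, and $|x(p)-x(v)|\le|x(p)-x(u)|+\rho(u,v)$ by \eqref{eq:lip}. Hence $G(p,v)\ge G(p,u)-K\rho(u,v)$, and the arc $p\to v$ can replace the arc $p\to u$ together with the run, a contradiction. If $v$ is an ancestor of $u$, the reversed walk has a run from $v$ to its descendant $u$, and the same contradiction arises in $T^*$. If $u\prec v$, the run has at least two edges and $G(u,v)\ge-K\rho(u,v)$ by \eqref{eq:lip}, so the arc $u\to v$ can replace the run.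

Thus $v\prec u$ for every maximal run. We call such a run a \emph{left move} and $\operatorname{lca}(u,v)$ its \emph{apex}. The apex is an interior vertex of the left move, visited between two of its children. The endpoints of arcs of $W$ are called \emph{nodes}; both ends of a left move are nodes. Since $W$ repeats no vertex, an apex is not a node, and different left moves have different apexes.

\medskip\noindent\emph{Step 2: the top vertex.}
Let $a_0$ be the lowest common ancestor of all vertices of $W$. We claim that $W$ visits $a_0$. Otherwise the vertices of $W$ lie in at least two subtrees of children of $a_0$; an edge move that avoids $a_0$ stays in one such subtree, an arc never goes to an earlier one, and so $W$ could not close up. The vertex $a_0$ is not a node, because it is in ancestor relation with every vertex of $W$. So it is an interior vertex of exactly one left move, and being an ancestor of all vertices of that move it is the apex. We write $W$ as $z_0,z_1,\dots,z_N$ with $z_0=z_N=a_0$ and call the index the time.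

\medskip\noindent\emph{Step 3: a single left move.}
Suppose that $W$ has only one left move, from $u$ to $v$. The rest of $W$ is a right chain from $v$ to $u$ in $\operatorname{sub}(a_0)\setminus\{a_0\}$, with variation $D$. Put $X_w=\rho(a_0,w)=x(w)-x(a_0)$, and let $R$ be the maximum of $X$ on the chain. The chain goes from depth $X_v$ to depth $R$ and then to depth $X_u$, so $D\ge(R-X_v)+(R-X_u)$, that is, $2R\le D+X_u+X_v$. By \eqref{eq:chainnet} the net of $W$ is at most
\[
\kappa R-\tfrac{3K}4D-K(X_u+X_v)\le\big(\tfrac\kappa2-\tfrac{3K}4\big)(D+X_u+X_v)<0 ,
\]
a contradiction. So there are at least two left moves.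

\medskip\noindent\emph{Step 4: choosing where to cut.}
The difficulty is now that a left move between two vertices close to its apex is cheap, and after it the walk may run a second chain through the same subtree and gain again. We look at what the walk does in that subtree before and after the move.

Let $M$ be a left move from $u$ to $v$ with apex $a\ne a_0$. Let $I(M)$ be the maximal interval of times that contains the visit of $a$ and during which $W$ stays in $\operatorname{sub}(a)$. It contains the whole of $M$, and it contains neither $0$ nor $N$, because $a_0\notin\operatorname{sub}(a)$. An edge move into or out of $\operatorname{sub}(a)$ joins $a$ to its parent, but $a$ is visited only once, between two of its children. Hence the step into $I(M)$ and the step out of $I(M)$ are arcs. The nodes of $I(M)$ before the visit of $a$ form the \emph{pre-visit} of $M$, which ends with $u$; those after it form the \emph{post-visit}, which starts with $v$. All of them lie in $\operatorname{sub}(a)\setminus\{a\}$. Let $R^-(M)$ and $R^+(M)$ be the maxima of $\rho(a,\cdot)$ over the pre-visit and the post-visit, and let $\mu(M)=\min(R^-(M),R^+(M))>0$.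

These intervals are nested. Let $M'\ne M$ be a left move that has a time in $I(M)$. Since $I(M)$ is entered and left by arcs, $M'$ lies inside $I(M)$. Its apex $a'$ is then a strict descendant of $a$, and in particular $a'\ne a_0$. From $\operatorname{sub}(a')\subseteq\operatorname{sub}(a)\setminus\{a\}$ we see that $I(M')\subseteq I(M)$ and that $I(M')$ lies entirely before or entirely after the visit of $a$. Moreover $\rho(a',w)<\rho(a,w)$ for every node $w$ of $I(M')$.

Among the left moves with apex different from $a_0$ choose $M$ with the smallest $\mu(M)$, and put $\mu=\mu(M)$. Reversing $W$ and passing to $T^*$ keeps the top vertex, the left moves, their apexes and their intervals, and interchanges pre-visits and post-visits. So we may assume $\mu=R^-(M)\le R^+(M)$. Let $u,v,a$ be as above, write $X_w=\rho(a,w)=x(w)-x(a)$ for $w\in\operatorname{sub}(a)$, let $s'\to s$ be the arc that enters $I(M)$, and let $q$ be the first node of the post-visit with $X_q\ge\mu$; see Figure~\ref{fig:cut}.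

The minimal choice of $\mu$ guarantees that $M$ is the only left move between $s$ and $q$. Indeed, a left move $M'$ of $I(M)$ before the visit of $a$ has all its nodes in the pre-visit of $M$, where $X\le\mu$, so $\mu(M')<\mu$. A left move $M'$ after the visit of $a$ that ends at or before $q$ has its pre-visit among the nodes of the post-visit of $M$ strictly before $q$, where $X<\mu$, so again $\mu(M')<\mu$. Since $q$ is a node, no left move has $q$ in its interior. Hence $W$ runs along a right chain from $s$ to $u$ and along a right chain from $v$ to $q$, and (H) can be applied to both.

\begin{figure}[ht]
\centering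
\begin{tikzpicture}[xscale=1.2,yscale=0.95,>=stealth]
\draw[gray] (0.6,0) -- (7.8,0) node[right,black] {$X=0$};
\draw[gray,dashed] (0.6,-2) -- (7.8,-2) node[right,black] {$X=\mu$};
\node[circle,draw,inner sep=1.5pt,label=left:$s'$] (sp) at (0,-0.7) {};
\node[circle,fill,inner sep=1.5pt,label=above:$s$] (s) at (1,-1.2) {};
\node[circle,fill,inner sep=1.5pt] (m) at (2,-2) {};
\node[circle,fill,inner sep=1.5pt,label=below right:$u$] (u) at (3,-0.8) {};
\node[circle,fill,inner sep=1.5pt,label=above:$a$] (a) at (4,0) {};
\node[circle,fill,inner sep=1.5pt,label=below left:$v$] (v) at (5,-0.6) {};
\node[circle,fill,inner sep=1.5pt,label=above right:$q'$] (qp) at (6,-1.4) {};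
\node[circle,fill,inner sep=1.5pt,label=right:$q$] (q) at (7,-2.7) {};
\draw[->] (sp) -- (s); \draw[->] (s) -- (m); \draw[->] (m) -- (u);
\draw[very thick] (u) -- (a) -- (v);
\draw[->] (v) -- (qp); \draw[->] (qp) -- (q);
\draw[->,dotted,thick] (sp) to[out=-80,in=190] (q);
\end{tikzpicture}
\caption{The cut in the proof that (H) excludes closed walks of positive net. Time runs from left to right, and the depth $X$ below the vertex $a$ increases downward; $s'$ lies outside the subtree of $a$. Arrows are arcs and the thick line is the left move from $u$ through $a$ to $v$. Before the left move the walk reaches depth $\mu$ and no more; $q$ is the first node after it at depth at least $\mu$. The dotted arc replaces everything between $s'$ and $q$.}\label{fig:cut}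
\end{figure}

\medskip\noindent\emph{Step 5: the cut.}
By Lemma~\ref{lem:order}(c), $s'\prec q$. We replace the part of $W$ from $s'$ to $q$, which has at least three steps, by the arc $s'\to q$, and show that the net increases. The part that is removed has net $G(s',s)+N^-+N^+$, where $N^-$ belongs to the part from $s$ to $a$ and $N^+$ to the part from $a$ to $q$.

The new arc. By \eqref{eq:gate}, $\rho(s',q)-\rho(s',s)=X_q-X_s$, and $X_q\ge\mu\ge X_s$ gives $|x(s')-x(q)|\le|x(s')-x(s)|+X_q-X_s$. Hence
\begin{equation}\label{eq:cut1}
G(s',q)-G(s',s)\ge(\varepsilon-K)(X_q-X_s).
\end{equation}

The part from $s$ to $a$. The chain from $s$ to $u$ has depths at most $\mu$ and attains $\mu$, so its variation $D^-$ satisfies $D^-+X_u\ge2\mu-X_s$. By \eqref{eq:chainnet},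
\begin{equation}\label{eq:cut2}
N^-\le\kappa\mu-\tfrac{3K}4D^--KX_u\le\kappa\mu-\tfrac{3K}4(2\mu-X_s).
\end{equation}

The part from $a$ to $q$. We claim that
\begin{equation}\label{eq:cut3}
N^+\le(\varepsilon-K)X_q+\big(\tfrac K4+\kappa+\varepsilon\big)\mu .
\end{equation}
If $q=v$, then $N^+=-KX_q$ and the claim holds. Otherwise let $q'\to q$ be the last arc. The vertex $q$ may be much deeper than $\mu$, so we apply (H) only to the chain from $v$ to $q'$, whose depths are less than $\mu$ and whose variation $D^+$ satisfies $D^++X_v\ge X_{q'}$. For the last arc, $\rho(q',q)\le X_{q'}+X_q$ and $|x(q')-x(q)|=X_q-X_{q'}$. Therefore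
\begin{align*}
N^+&\le-KX_v+\kappa\mu-\tfrac{3K}4D^++\varepsilon(X_{q'}+X_q)-K(X_q-X_{q'})\\
&\le(\varepsilon-K)X_q+\kappa\mu+\big(K-\tfrac{3K}4+\varepsilon\big)X_{q'},
\end{align*}
and $X_{q'}<\mu$ gives \eqref{eq:cut3}.

In the difference of \eqref{eq:cut1} and the sum of \eqref{eq:cut2} and \eqref{eq:cut3} the terms with $X_q$ cancel, and the net changes by at least
\[
\big(K-\varepsilon-\tfrac{3K}4\big)X_s+\big(\tfrac{3K}2-\tfrac K4-2\kappa-\varepsilon\big)\mu\ \ge\ \big(\tfrac{5K}4-2\kappa-\varepsilon\big)\mu>0 .
\]
We have obtained a shorter closed walk of positive net, contrary to the choice of $W$.
\end{proof}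

\section{Random edge lengths}\label{sec:random}

Let now $T$ be the given tree with the given metric $d$, rooted at any vertex $r$. We choose the order of the children and random lengths $\rho$.

For the star, the factor of an arc $e\to w$ could be bounded because $x(w)$ contained a random variable on which $x(e)$ and all earlier depths did not depend. In a general tree let a variable $U_b$ attached to a vertex $b$ stretch the edge from $\operatorname{par}(b)$ to $b$ and all edges below $b$. For an arc $e\to w$ the natural variable is that of the entry vertex $b$. Since $e<b$, no vertex up to $e$ in the preorder is a descendant of $b$; and $U_b$ stretches the whole path from $\operatorname{lca}(e,w)$ to $w$, which makes up a fixed fraction of $\rho(e,w)$ when $x(e)$ and $x(w)$ nearly agree. The price is that an edge is stretched by the variables of all its ancestors, so their amplitudes must have a bounded sum along each path from the root. Entry vertices are never first children. If the largest subtree is put first, the subtree size at least halves at each such vertex, and an amplitude that is a power of the subtree size decays geometrically. A small amplitude weakens the effect of the variable, however; we can afford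 this only inside subtrees with at most $\sqrt n$ vertices (Lemma~\ref{lem:sum}). Larger subtrees need no variables, because a right chain enters them fewer than $\sqrt n$ times (Lemma~\ref{lem:corearcs}).

\subsection{Core, pieces and amplitudes}

Let $m(v)=|\operatorname{sub}(v)|$, and order the children of each vertex so that $m$ is non-increasing. Then
\begin{equation}\label{eq:half}
m(b)\le\tfrac12\,m(\operatorname{par}(b))\qquad\text{if $b$ is not a first child,}
\end{equation}
because the subtree of the first child is disjoint from $\operatorname{sub}(b)$ and at least as large.

A vertex $v$ is \emph{core} if $m(v)>\sqrt n$. The root is core, as $n\ge2$, and every ancestor of a core vertex is core. If $b$ is non-core and its parent is core, then $S=\operatorname{sub}(b)$ is a \emph{piece} with root $b_S=b$. The pieces are intervals of the preorder, they partition the non-core vertices, and each has at most $\sqrt n$ elements.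

Let $B$ consist of all piece roots and all non-first children of non-core vertices, with amplitudes
\[
\alpha_b=1\ \text{ if $b$ is a piece root},\qquad \alpha_b=\Big(\frac{m(\operatorname{par}(b))}{\sqrt n}\Big)^{1/2}\ \text{ otherwise.}
\]
Given numbers $U_b\in[0,1]$ for $b\in B$, define the new length of the edge from $p$ to a child $v$ by
\[
\rho(p,v)=d(p,v)\Big(1+\sum_{b\in B\text{ ancestor of }v}\alpha_bU_b\Big).
\]
On the path from $r$ to a vertex $v$, the edges that carry $U_b$ are those between $\operatorname{par}(b)$ and $v$. Hence
\begin{equation}\label{eq:x}
x(v)=d(r,v)+\sum_{b\in B\text{ ancestor of }v}\alpha_bU_b\,d(\operatorname{par}(b),v).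
\end{equation}

\begin{lemma}\label{lem:stretch}
For every choice of the $U_b$ we have $d\le\rho\le6d$.
\end{lemma}

\begin{proof}
It suffices to bound $\sum\alpha_b$ over the ancestors $b\in B$ of a vertex $v$ by $5$. At most one of them is a piece root. Let $b_1,b_2,\dots$ be the others, from the top down, with parents $g_1,g_2,\dots$. Then $m(g_1)\le\sqrt n$, and $g_{j+1}$ is a descendant of $b_j$, so $m(g_{j+1})\le m(b_j)\le m(g_j)/2$ by \eqref{eq:half}. Therefore $\sum_j\alpha_{b_j}\le\sum_{j\ge0}2^{-j/2}=(1-2^{-1/2})^{-1}<3.42$.
\end{proof}

\begin{remark}
The order of the children matters here. Take a piece that consists of a path with one leaf attached to each vertex, with about $\sqrt n$ vertices in all, and put the leaves first. Then all vertices of the path other than the top one are non-first children, and those in the upper half have amplitude at least about $2^{-1/2}$, so the sum of the amplitudes is of order $\sqrt n$.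
\end{remark}

\begin{remark}
Variables at the piece roots alone do not suffice. Let $r$ have $k\ge5$ children, each with $k-1$ leaves, all weights being $1$, so that $n=k^2+1$ and the subtrees of the children are the pieces. If only the piece roots carry variables, all leaves of a piece $S$ have depth $2+2U_{b_S}$. Whatever the values are, some interval of length $1/K$ contains $j\ge k/K$ of the $U_{b_S}$. The right chain through all leaves of these $j$ pieces has $\varepsilon L\ge2(j(k-1)-1)/(k+1)\ge j$ and $\frac K4D\le j/2$, while all depths are at most $4$. So (H) fails when $k>8\kappa K$.
\end{remark}

\subsection{A fresh variable for each step}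

From now on the $U_b$ are independent and uniform on $[0,1]$. For a vertex $e$ let $\mathcal F_e$ be the $\sigma$-field generated by the $U_b$ with $b\le e$. If $w\le e$, then $x(w)$ is $\mathcal F_e$-measurable, since by \eqref{eq:x} it depends only on variables $U_b$ with $b\le w$.

Let $e\prec w$ with $w$ non-core, and let $S$ be the piece of $w$. Define
\[
\beta(e,w)=\begin{cases}\text{the entry vertex of }(e,w)&\text{if }e\in S,\\ b_S&\text{if }e\notin S,\end{cases}\qquad \pi(e,w)=\operatorname{par}(\beta(e,w)).
\]

\begin{lemma}\label{lem:fresh}
Let $e\prec w$ with $w$ in the piece $S$, and put $\beta=\beta(e,w)$, $\pi=\pi(e,w)$. Then $\beta\in B$, $\beta$ is an ancestor of $w$, and $e<\beta$. We have $\alpha_\beta=(m(\operatorname{lca}(e,w))/\sqrt n)^{1/2}$ if $e\in S$ and $\alpha_\beta=1$ if $e\notin S$. For every real $\lambda>0$,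
\begin{equation}\label{eq:anti}
\mathbb E\Big[\exp\Big(-\frac{|x(w)-x(e)|}\lambda\Big)\,\Big|\,\mathcal F_e\Big]\le\frac{2\lambda}{\alpha_\beta\,d(\pi,w)} .
\end{equation}
\end{lemma}

\begin{proof}
If $e\in S$, then $\pi=\operatorname{lca}(e,w)$ lies in $S$ and is non-core, and by Lemma~\ref{lem:order}(b) $\beta$ is a non-first child with $e<\beta$. If $e\notin S$, then $e$ precedes the element $w$ of the interval $S$ and therefore precedes its first element $b_S$. This proves the first assertions.

Let $\mathcal G$ be generated by the $U_b$ with $b\ne\beta$. Since $e<\beta$, we have $\mathcal F_e\subseteq\mathcal G$. By \eqref{eq:x}, $x(w)-x(e)=\xi+\sigma U_\beta$, where $\xi$ is $\mathcal G$-measurable and $\sigma=\alpha_\beta\,d(\pi,w)$ is a constant, positive because the edge weights are. As $U_\beta$ is uniform and independent of $\mathcal G$, the conditional expectation given $\mathcal G$ equals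
\[
\int_0^1e^{-|\xi+\sigma t|/\lambda}\,dt\le\frac1\sigma\int_{\mathbb R}e^{-|t|/\lambda}\,dt=\frac{2\lambda}\sigma .
\]
Taking the conditional expectation given $\mathcal F_e$ preserves this deterministic bound.
\end{proof}

The factor $1/\alpha_\beta$ in \eqref{eq:anti} is large when $\operatorname{lca}(e,w)$ has a small subtree, but then there are few candidates for $w$. On the whole, it costs only a constant factor compared with the size $\sqrt n$ of a piece.

\begin{lemma}\label{lem:sum}
For every vertex $e$ of a piece $S$,
\[
\sum_{w\in S,\ e\prec w}\frac1{\alpha_{\beta(e,w)}}\le7\sqrt n .
\]
\end{lemma}

\begin{proof}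
Group the vertices $w$ by the integer $i\ge0$ with $2^i\le m(\operatorname{lca}(e,w))<2^{i+1}$; here $2^i\le\sqrt n$, because the common ancestor lies in $S$. The vertices of group $i$ are descendants of the topmost ancestor of $e$ in $S$ with $m<2^{i+1}$, so there are fewer than $2^{i+1}$ of them, and each contributes at most $n^{1/4}2^{-i/2}$. The sum is at most
\[
2n^{1/4}\sum_{2^i\le\sqrt n}2^{i/2}\le2n^{1/4}\cdot n^{1/4}\sum_{j\ge0}2^{-j/2}\le2\cdot3.42\sqrt n .\qedhere
\]
\end{proof}

\section{The chain inequality}\label{sec:moment}

The depth bound $R$ in (H) refers to the random metric $\rho$. For a union bound we need a fixed finite list of scales, so let $\mathcal R=\{6d(a,u):a\ne u\}$, a set of at most $n^2$ positive numbers.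

\begin{proposition}\label{prop:chains}
With positive probability the following holds. For every $R\in\mathcal R$ and every right chain $u_0\prec\dots\prec u_k$ with $\rho(u_{i-1},u_i)\le2R$ for all $i$,
\begin{equation}\label{eq:goal}
L\le102R\sqrt n+\frac D{4\tau}.
\end{equation}
For such values of the $U_b$, property (H) holds.
\end{proposition}

The last sentence follows from the rest. Given $a$ and a right chain in $\operatorname{sub}(a)\setminus\{a\}$, take $R=6\max_id(a,u_i)\in\mathcal R$. By Lemma~\ref{lem:stretch}, $\rho(a,u_i)\le R$, so all arcs have length at most $2R$, and $R\le6\max_i\rho(a,u_i)$. Multiplying \eqref{eq:goal} by $\varepsilon$ gives $\varepsilon L\le102R+\frac K4D\le612\max_i\rho(a,u_i)+\frac K4D$.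

\subsection{Three kinds of arcs}

Consider a right chain as in the proposition, and put $r_i=\rho(u_{i-1},u_i)$. The $i$-th arc is \emph{loose} if $|x(u_i)-x(u_{i-1})|\ge8\tau r_i$ and \emph{tight} otherwise. A tight arc is a \emph{core arc} if its entry vertex is core and a \emph{fine arc} if not. Loose arcs pay for themselves: their total length is at most $D/(8\tau)$. Core arcs are few.

\begin{lemma}\label{lem:corearcs}
A right chain has fewer than $\sqrt n$ arcs whose entry vertex is core.
\end{lemma}

\begin{proof}
For a core vertex $b$ let $\ell(b)$ be the vertex reached from $b$ by passing to the first child as long as that child is core. A vertex with a core child has a core first child, by the order of the children, so $\ell(b)$ is a core vertex without core children. No such vertex is a strict ancestor of another one. Their subtrees are therefore disjoint, and each has more than $\sqrt n$ vertices, so there are fewer than $\sqrt n$ such vertices.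

It remains to show that two arcs $t\to u$ and $\tilde t\to\tilde u$ of the chain, in this order, with core entry vertices $b$ and $\tilde b$ have $\ell(b)\ne\ell(\tilde b)$. Suppose that $\ell(b)=\ell(\tilde b)$. Both $b$ and $\tilde b$ are ancestors of this vertex. If $b\ne\tilde b$, the lower one lies on the path of first children that descends from the upper one, so it is a first child, contrary to Lemma~\ref{lem:order}(b). If $b=\tilde b$, then Lemma~\ref{lem:order}(b) gives $\tilde t<\tilde b=b\le u\le\tilde t$, which is absurd.
\end{proof}

So the core arcs have total length at most $2R\sqrt n$. Let $L_F$ be the total length of the fine arcs. To prove \eqref{eq:goal} it is enough to show that with positive probability every $R\in\mathcal R$ and every chain with arcs of length at most $2R$ satisfy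
\begin{equation}\label{eq:fine}
L_F\le100R\sqrt n+\frac D{8\tau}.
\end{equation}

Tightness is used through the following estimate. Let $t\to w$ be a tight arc with $a'=\operatorname{lca}(t,w)$, and put $Y=\rho(a',t)$, $Y'=\rho(a',w)$. Then $Y+Y'=\rho(t,w)$ and, by \eqref{eq:depth}, $|Y-Y'|=|x(t)-x(w)|<8\tau\rho(t,w)\le\rho(t,w)/2$. Hence $Y'\ge\rho(t,w)/4$, and Lemma~\ref{lem:stretch} gives
\begin{equation}\label{eq:tight}
\rho(t,w)\le24\,d(a',w).
\end{equation}

\subsection{Records}

We want a sum $Z$ like the one for the star. Two features have to be added.

First, the fine arcs are scattered along the chain. If $Z$ ran over both endpoints of each fine arc, we would sum over two vertices for each use of \eqref{eq:anti}, while the small factor $\tau$ compensates for only one such sum. So we keep only the targets of the fine arcs and compare each target with the previous one. By the triangle inequality this does not increase the variation.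

Second, at scale $\lambda\approx\tau R$ the bound \eqref{eq:anti} is about $\tau R/d(\pi,w)$, which is useless when $d(\pi,w)$ is much smaller than $R$. We give each step a weight proportional to $d(\pi,w)/R$, which cancels this. A product of small weights is small, so a single term no longer makes $Z$ large. But all subsets of the fine arcs contribute terms, and the sum over subsets turns the weights $\omega$ into $\prod(1+\omega)$, which is exponential in $\sum\omega$.

Fix $R\in\mathcal R$ and a vertex $u_0$. A \emph{record} is a sequence $u_0=w_0\prec w_1\prec\dots\prec w_q$ with $q\ge0$ and $w_1,\dots,w_q$ non-core. For $e\prec w$ with $w$ non-core let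
\[
\omega(e,w)=\frac{24\,d(\pi(e,w),w)}R ,
\]
a deterministic number, and put
\[
Z=Z(R,u_0)=\sum_{\text{records}}\ \prod_{l=1}^q\omega(w_{l-1},w_l)\exp\Big(-\frac{|x(w_l)-x(w_{l-1})|}{16\tau R}\Big).
\]

\begin{lemma}\label{lem:lower}
For every value of the $U_b$ and every right chain that starts at $u_0$ and has arcs of length at most $2R$,
\[
Z(R,u_0)\ge\exp\Big(\frac{L_F}{2R}-\frac D{16\tau R}\Big).
\]
In particular $Z(R,u_0)>e^{50\sqrt n}$ if \eqref{eq:fine} fails for this chain.
\end{lemma}

\begin{proof}
Let $J$ be a set of fine arcs of the chain, $t_1\to w_1,\dots,t_q\to w_q$ in the order of the chain, and put $w_0=u_0$. Then $w_{l-1}=t_l$ or $w_{l-1}\prec t_l$, and $t_l\prec w_l$, so $w_{l-1}\prec w_l$. Each $w_l$ with $l\ge1$ is a descendant of a non-core entry vertex, hence non-core. So $w_0,\dots,w_q$ is a record, and different sets $J$ give different records because an arc of the chain is determined by its target.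

We claim that $\omega(w_{l-1},w_l)\ge\rho(t_l,w_l)/R$. The point is that forgetting the source $t_l$ can only move the variable up the tree. Write $e=w_{l-1}$, $t=t_l$, $w=w_l$, $\beta=\beta(e,w)$; let $b'$ be the entry vertex of $(t,w)$, let $a'=\operatorname{par}(b')=\operatorname{lca}(t,w)$, and let $S$ be the piece of $w$. We show that $b'\in\operatorname{sub}(\beta)$. If $e\notin S$, then $\beta=b_S$, and $b'$ is a non-core ancestor of $w$, so $b'\in S=\operatorname{sub}(\beta)$; this is where the arc has to be fine. If $e\in S$, then $b'$ and $\beta$ are both ancestors of $w$. If $b'$ were a strict ancestor of $\beta$, it would be an ancestor of $\operatorname{par}(\beta)=\operatorname{lca}(e,w)$ and so of $e$, giving $b'\le e$; but $e\le t<b'$. So $b'\in\operatorname{sub}(\beta)$ in both cases, and $\pi(e,w)=\operatorname{par}(\beta)$ is an ancestor of $a'$. Now \eqref{eq:tight} gives $24\,d(\pi(e,w),w)\ge24\,d(a',w)\ge\rho(t,w)$, which is the claim.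

The function $s\mapsto e^{s/2}-1$ is convex, vanishes at $0$ and equals $e-1\le2$ at $s=2$, so $s\ge e^{s/2}-1$ on $[0,2]$. Since $\rho(t_l,w_l)\le2R$, the $l$-th weight is at least $e^{\rho(t_l,w_l)/(2R)}-1$. The record is a subsequence of the chain, so $\sum_l|x(w_l)-x(w_{l-1})|\le D$. Summing over all $J$,
\[
Z\ge e^{-D/(16\tau R)}\sum_J\prod_{i\in J}\big(e^{r_i/(2R)}-1\big)=e^{-D/(16\tau R)}\prod_{i\text{ fine}}e^{r_i/(2R)} ,
\]
which is the assertion.
\end{proof}

\begin{lemma}\label{lem:upper}
$\mathbb E\,Z(R,u_0)\le2e^{0.064\sqrt n}$.
\end{lemma}

\begin{proof}
Put $\eta(e,w)=768\,\tau/\alpha_{\beta(e,w)}$. By \eqref{eq:anti} with $\lambda=16\tau R$,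
\[
\mathbb E\Big[\omega(e,w)\exp\Big(-\frac{|x(w)-x(e)|}{16\tau R}\Big)\,\Big|\,\mathcal F_e\Big]\le\frac{24\,d(\pi,w)}R\cdot\frac{32\tau R}{\alpha_\beta\,d(\pi,w)}=\eta(e,w).
\]
For a fixed record, the first $q-1$ factors of its term involve only $x(w_0),\dots,x(w_{q-1})$, and these are $\mathcal F_{w_{q-1}}$-measurable because $w_0<\dots<w_{q-1}$. Conditioning on $\mathcal F_{w_{q-1}}$ and using induction on $q$, the expectation of the term is at most $\prod_{l=1}^q\eta(w_{l-1},w_l)$. It remains to sum these products over all records.

\emph{Steps inside a piece.} For $e$ in a piece $S$, Lemma~\ref{lem:sum} gives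
\[
\sum_{w\in S,\ e\prec w}\eta(e,w)\le768\,\tau\cdot7\sqrt n=\frac{5376}{24000}\le\frac12 .
\]
Summing over the last vertex repeatedly, the sequences $e=e_0\prec e_1\prec\dots\prec e_j$ in $S$ with given $e$ and $j$ have total weight $\sum\prod_i\eta(e_{i-1},e_i)\le2^{-j}$, and over all $j\ge0$ the total is at most $2$.

\emph{Decomposition into blocks.} The vertices $w_1,\dots,w_q$ of a record increase in the preorder, and pieces are intervals. So the $w_l$ ($l\ge1$) in a piece $S$ form a block of consecutive terms, possibly empty, and the record is determined by its blocks. The product $\prod_l\eta(w_{l-1},w_l)$ factors over the blocks, if we assign to each block the factors of the steps that end in it. Let $S$ be a piece that does not contain $u_0$. The predecessor of the first vertex of a nonempty block in $S$ lies outside $S$, so this step has $\eta=768\tau$ by Lemma~\ref{lem:fresh}, whatever the predecessor is. There are at most $|S|$ choices for the first vertex, so all blocks in $S$, the empty one included, have total weight at most $1+2\cdot768\,\tau|S|$. If $u_0$ lies in a piece $S_0$, a nonempty block in $S_0$ starts with $w_1$, since $S_0$ is an interval containing $u_0$; so the blocks in $S_0$ are sequences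 in $S_0$ continuing $u_0$, of total weight at most $2$. Hence
\[
\mathbb EZ\le2\prod_S\big(1+1536\,\tau|S|\big)\le2e^{1536\tau n}=2e^{1536\sqrt n/24000}=2e^{0.064\sqrt n}.\qedhere
\]
\end{proof}

The two kinds of variables play different parts in this computation. A record may take many steps inside one piece, so there the weights of the candidates for the next vertex must sum to less than $1$; this needs $|S|\le\sqrt n$. A record enters each piece only once, so there it is enough that the total $\tau n$ is a small multiple of $\sqrt n$, exactly as for the star, whose pieces are single leaves.

\begin{proof}[Proof of Proposition~\ref{prop:chains}]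
By Lemma~\ref{lem:upper} and Markov's inequality, $Z(R,u_0)>e^{50\sqrt n}$ has probability at most $2e^{-49\sqrt n}$ for each pair $(R,u_0)$. There are at most $n^3\le e^{6\sqrt n}$ pairs, and $2e^{-43\sqrt n}<1$. So with positive probability $Z(R,u_0)\le e^{50\sqrt n}$ for all pairs, and then \eqref{eq:fine} holds for all $R$ and all admissible chains by Lemma~\ref{lem:lower}. Adding the loose arcs, of total length at most $D/(8\tau)$, and the core arcs, of total length at most $2R\sqrt n$, gives \eqref{eq:goal}.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]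
Let $n\ge2$. By Proposition~\ref{prop:chains} there are values $U_b$ for which (H) holds. By Proposition~\ref{prop:cut} no closed walk has positive net, so Lemma~\ref{lem:embed} provides a map $f=(x,y)$, and Lemma~\ref{lem:stretch} turns its bounds into
\[
\frac{d(u,v)}{2K\sqrt n}\le\|f(u)-f(v)\|\le6(K+1)\,d(u,v).
\]
Thus $f$ is injective and has distortion at most $12K(K+1)\sqrt n$.
\end{proof}

For the second theorem we recall John's theorem in dimension two: for every two-dimensional normed space $X$ there is a linear isomorphism $\Phi$ from the Euclidean plane onto $X$ with $\|\Phi\|\,\|\Phi^{-1}\|\le\sqrt2$. Composing an embedding with $\Phi$ multiplies its distortion by at most $\sqrt2$.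

\begin{proof}[Proof of Theorem~\ref{thm:normed}]
Let $A=\{p_1,\dots,p_n\}$ be a subset of an $\mathbb R$-tree, $n\ge2$, and let $[p,p']$ denote the arc between two points. We first show that $A$ is isometric to a subset of a tree metric on at most $2n-2$ points. For $j=2,\dots,n$ we construct a tree $T_j$ with at most $2j-2$ vertices, which are points of the $\mathbb R$-tree and include $p_1,\dots,p_j$, such that the arcs between adjacent vertices meet only in common endpoints. Let $T_2$ be the edge $p_1p_2$. Given $T_j$, let $H_j$ be the union of its arcs, a closed set, and let $p$ be the first point of $[p_{j+1},p_1]$ in $H_j$. If $p$ is not a vertex, subdivide at $p$ the edge whose arc contains it; if $p_{j+1}\ne p$, add the vertex $p_{j+1}$ and the edge $pp_{j+1}$. This adds at most two vertices. Give each edge of $T_n$ the distance of its endpoints as weight. The arcs along the path between two vertices of $T_n$ form an arc in the $\mathbb R$-tree, which by uniqueness is the one isometric to an interval; so the tree metric of $T_n$ agrees with the given metric.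

By Theorem~\ref{thm:main} and restriction, $A$ embeds into the Euclidean plane with distortion at most $C\sqrt{2n}$, and John's theorem gives distortion at most $2C\sqrt n$ in $X$.

The lower bound for stars is \eqref{eq:star}. For the last assertion, Theorem~\ref{thm:main} and John's theorem bound the distortion of every $n$-point tree metric in $X$ by $\sqrt2\,C\sqrt n$. In the other direction the star needs distortion at least $\sqrt n/3$: for $n\le9$ because every distortion is at least $1$, and for $n\ge9$ because $\sqrt{n-1}-1\ge\sqrt n-2\ge\sqrt n/3$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{dagstuhl}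
\emph{06481 Abstracts Collection},
\texttt{https://drops.dagstuhl.de/\allowbreak opus/\allowbreak volltexte/\allowbreak 2007/\allowbreak 1029/\allowbreak pdf/\allowbreak 06481\_abstracts\_collection.1029.pdf}

\end{thebibliography}
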